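# A function in BMOA of slow hyperbolic growth that bounded functions cannot approximate in the Bloch norm

## 1. Power series with gaps

Write $\mathbb D$ for the unit disc, $\mathbb T$ for the unit circle, $m$ for normalized Lebesgue measure on $\mathbb T$, and $\hat f(j)$ for Taylor or Fourier coefficients. The **Bloch space** $\mathcal B$ consists of the analytic $g$ on $\mathbb D$ with
$$\|g\|_{\mathcal B}=|g(0)|+\sup_{z\in\mathbb D}(1-|z|^2)|g'(z)|<\infty .$$
For instance $\|z\|_{\mathcal B}=1$. By the Schwarz–Pick inequality $H^\infty\subset\mathcal B$, and $\mathrm{Clos}(H^\infty)_{\mathcal B}$ denotes the closure of $H^\infty$ in $\mathcal B$ for this norm. $H^p$ is the Hardy space.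

Our subject is this: when can a Bloch function be approximated, in the Bloch norm, by bounded functions? We begin with series whose frequencies are far apart, where integrability alone decides the matter.

**Proposition 1.** Let $g=\sum_{k\ge1}a_kz^{n_k}$ with integers $n_1\ge1$ and $n_{k+1}\ge3n_k$. If $g\in H^p$ for some $p>0$, then $\sum|a_k|^2<\infty$, and $g$ is a limit in $\mathcal B$ of polynomials. In particular $g\in\mathrm{Clos}(H^\infty)_{\mathcal B}$.

**Step 1: from $H^p$ to $H^2$.** The purpose is to show $\sum|a_k|^2<\infty$. If $p\ge2$ this is clear, since $H^p\subset H^2$. Let $0<p<2$, $0<r<1$, and $f(z)=g(rz)=\sum b_kz^{n_k}$ with $b_k=a_kr^{n_k}$. This series converges absolutely on $\mathbb T$. We first compare the norms of $L^4(m)$ and $L^2(m)$. We have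
$$f^2=\sum_jb_j^2z^{2n_j}+2\sum_{j<k}b_jb_kz^{n_j+n_k},$$
and the exponents that occur are distinct. Indeed, let $n_j+n_k=n_l+n_i$ with $j\le k$, $l\le i$. If $k>i$, then $n_j+n_k>n_k\ge3n_i>n_l+n_i$, which is impossible. By symmetry $k=i$, and then $j=l$. Hence
$$\|f\|_4^4=\|f^2\|_2^2=\sum_j|b_j|^4+4\sum_{j<k}|b_j|^2|b_k|^2\le2\Big(\sum_j|b_j|^2\Big)^2=2\|f\|_2^4 .$$
Put $\theta=\frac2{4-p}\in(\frac12,1)$, so that $p\theta+4(1-\theta)=2$. By Hölder's inequality
$$\|f\|_2^2=\int|f|^{p\theta}|f|^{4(1-\theta)}\,dm\le\|f\|_p^{p\theta}\,\|f\|_4^{4(1-\theta)}\le 2^{1-\theta}\|f\|_p^{p\theta}\,\|f\|_2^{4(1-\theta)} .$$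
Since $2-4(1-\theta)=p\theta$, we obtain $\|f\|_2^{p\theta}\le2^{1-\theta}\|f\|_p^{p\theta}\le 2^{1-\theta}\|g\|_{H^p}^{p\theta}$. Let $r\to1$.

**Step 2: the Bloch norm of a gap series.** The purpose is the bound
$$\Big\|\sum_ka_kz^{n_k}\Big\|_{\mathcal B}\le3\sup_k|a_k| .\tag{1}$$
Put $n_0=0$. Then $n_k-n_{k-1}\ge\frac23n_k$ and $|z|^{n_k-1}\le|z|^{n-1}$ for $n\le n_k$, so $n_k|z|^{n_k-1}\le\frac32\sum_{n_{k-1}<n\le n_k}|z|^{n-1}$. Summing over $k$ gives $\sum_kn_k|z|^{n_k-1}\le\frac{3}{2(1-|z|)}$. Multiply by $1-|z|^2\le2(1-|z|)$ and by $\sup|a_k|$. The value at $0$ is $0$.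

**Step 3: approximation.** By Step 1, $a_k\to0$. By (1), applied to the tail, the partial sums of $g$ converge to $g$ in $\mathcal B$. $\blacksquare$

So for gap series, belonging to any $H^p$ is enough. For general $g$ this is false. Take
$$g(z)=\log\frac1{1-z}.$$
It is a Bloch function, since $(1-|z|^2)|g'(z)|\le\frac{1-|z|^2}{1-|z|}\le2$. Its imaginary part is bounded by $\pi/2$, so its real part is, up to sign and a constant, the conjugate of a bounded function, and $g\in BMOA$. Here $BMOA$ is the space of $g\in H^1$ whose boundary values have bounded mean oscillation, that is, for which there are $C$ and constants $c_I$ with $\frac1{|I|}\int_I|g-c_I|\,d\theta\le C$ for every arc $I$. By the John–Nirenberg theorem $BMOA\subset\bigcap_{0<p<\infty}H^p$. Nevertheless $g\notin\mathrm{Clos}(H^\infty)_{\mathcal B}$, for a simple reason: it grows too fast. The next section turns this reason into a necessary condition. The question is then whether this condition, together with integrability, is sufficient,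 as integrability alone was for gap series.

## 2. Slow hyperbolic growth, quasi-nilpotency, and sparse frequencies

Let $\delta(z,\lambda)=\left|\frac{z-\lambda}{1-\bar\lambda z}\right|$ be the pseudohyperbolic distance and $\beta=\frac12\log\frac{1+\delta}{1-\delta}$ the hyperbolic distance, that is, the geodesic distance for the length element $|dz|/(1-|z|^2)$. (Some authors use $2\beta$. Nothing below is affected: every bound we prove is of the form $7+\omega(\beta)$ with $\omega$ nondecreasing, so it stays true with $2\beta$.) Consider the condition on $g\in\mathcal B$: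
$$\text{for every }\varepsilon>0\text{ there is }C(\varepsilon)>0:\quad|g(z)-g(\lambda)|\le C(\varepsilon)+\varepsilon\,\beta(z,\lambda)\quad(z,\lambda\in\mathbb D).\tag{2}$$

Integrating along a geodesic gives $|E(z)-E(\lambda)|\le\|E\|_{\mathcal B}\,\beta(z,\lambda)$ for $E\in\mathcal B$. So if $g=h+E$ with $h\in H^\infty$ and $\|E\|_{\mathcal B}\le\varepsilon$, then $|g(z)-g(\lambda)|\le2\|h\|_\infty+\varepsilon\beta(z,\lambda)$. Hence every $g\in\mathrm{Clos}(H^\infty)_{\mathcal B}$ satisfies (2). For $g=\log\frac1{1-z}$ and $0<r<1$ we have $g(r)-g(0)=\log\frac1{1-r}\ge2\beta(r,0)-\log2$, so (2) fails for $\varepsilon<2$. This proves that $g\notin\mathrm{Clos}(H^\infty)_{\mathcal B}$, as announced.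

Condition (2) has an operator meaning. For $g$ analytic let
$$T_gf(z)=\int_0^zf(\zeta)g'(\zeta)\,d\zeta .$$
For $g(z)=z$ this is plain integration from $0$. On the Bergman space $L^p_a$ (the analytic $f$ with $\int_{\mathbb D}|f|^p\,dA<\infty$, where $dA$ is normalized area measure) $T_g$ is bounded exactly when $g\in\mathcal B$. It is called **quasi-nilpotent** on $L^p_a$ if it is bounded there with spectral radius $0$. We use the following known fact: for $g\in\mathcal B$, $T_g$ is quasi-nilpotent on some Bergman space if and only if it is so on every $L^p_a$, $0<p<\infty$, and this holds if and only if (2) holds. For instance, $T_g$ is quasi-nilpotent for every $g\in H^\infty$.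

So quasi-nilpotency is necessary for $g\in\mathrm{Clos}(H^\infty)_{\mathcal B}$. The problem, posed in *Approximation Problems and Weights* (https://lup.lub.lu.se/search/files/117048860/Avhandling_Adem_web.pdf), asks for the converse under an integrability hypothesis:

*Suppose $g\in\bigcup_{p>0}H^p$, or perhaps even $g\in BMOA$, and $T_g$ is quasi-nilpotent on some Bergman space. Does it follow that $g\in\mathrm{Clos}(H^\infty)_{\mathcal B}$?*

The answer will be no, even in $BMOA$. The first tool produces functions satisfying (2), and more. If pieces $q_k$ live at frequencies about $n_k$ and the $n_k$ are very sparse, then only few pieces can contribute to $g(z)-g(\lambda)$ unless $z$ and $\lambda$ are very far apart. Let $\omega:[0,\infty)\to[0,\infty)$ be nondecreasing and unbounded. Since $\omega$ is unbounded, we can fix a nondecreasing sequence $s_k\ge2$ with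
$$\omega\Big(\frac{s_k}2-1\Big)\ge2k\qquad(k\ge1).\tag{3}$$

**Lemma 2.** Let $n_k$ be positive integers with $n_k\ge8n_{k-1}$ and $n_k\ge e^{s_k}n_{k-1}$ for $k\ge2$. Let $q_k$ be analytic in $\mathbb D$ with, for $t=1-|z|$,
$$|q_k(z)|\le e^{-n_kt/2},\qquad|q_k'(z)|\le2n_ke^{-n_kt/2}.\tag{4}$$
Then $g=\sum_kq_k$ converges locally uniformly in $\mathbb D$, $g\in\mathcal B$, and
$$|g(z)-g(\lambda)|\le7+\omega(\beta(z,\lambda))\qquad(z,\lambda\in\mathbb D).$$

**Step 1: convergence and $g\in\mathcal B$.** The purpose is to see that the derivatives do not pile up. On $|z|\le1-t_0$ the series is dominated by $\sum e^{-n_kt_0/2}<\infty$, as $n_k\ge8^{k-1}$. With $x_k=n_kt$, (4) gives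
$$(1-|z|^2)|g'(z)|\le2t\sum_k2n_ke^{-n_kt/2}=4\sum_kx_ke^{-x_k/2}.$$
Since $x_{k+1}\ge8x_k$, the terms with $x_k\le1$ add up to at most $\sum_{i\ge0}8^{-i}=\frac87$. For $x_k>1$ use $x^2e^{-x/2}\le16e^{-2}\le3$ (the maximum is at $x=4$), so $x_ke^{-x_k/2}\le3/x_k$, and these terms add up to at most $\frac{24}7$.

**Step 2: splitting the difference.** The purpose is to reduce to a count of indices. Let $z\ne\lambda$, $t_z=1-|z|$, $t_\lambda=1-|\lambda|$ and $\Delta=\max(t_z,t_\lambda,|z-\lambda|)$. For $n_k\le1/\Delta$ integrate $|q_k'|\le2n_k$ along the segment from $\lambda$ to $z$: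
$$\sum_{n_k\le1/\Delta}|q_k(z)-q_k(\lambda)|\le\sum_{n_k\le1/\Delta}2n_k\Delta\le2\sum_{i\ge0}8^{-i}=\frac{16}7<3 .$$
Let $\nu_z=\#\{k:1/\Delta<n_k\le1/t_z\}$. For these $k$ use $|q_k(z)|\le1$. If $n_k>1/t_z$, then $n_kt_z$ is at least $8^i$ for the $i$-th such index, $i=0,1,\dots$. So
$$\sum_{n_k>1/\Delta}|q_k(z)|\le\nu_z+\sum_{i\ge0}e^{-8^i/2}\le\nu_z+1,$$
because $e^{-1/2}<0.61$, $e^{-4}<0.02$, and the remaining terms are at most $\sum_{i\ge2}e^{-16i}<0.01$. The same holds for $\lambda$. Thus $|g(z)-g(\lambda)|\le5+\nu_z+\nu_\lambda\le5+2\nu$ with $\nu=\max(\nu_z,\nu_\lambda)$. If $\nu\le1$ we are done.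

**Step 3: many active indices force a large distance.** Let $\nu\ge2$, attained say at $z$. The indices counted are consecutive, $i+1,\dots,i+\nu$, with $n_{i+1}>1/\Delta$ and $n_{i+\nu}\le1/t_z$. Since $i+\nu-1\ge i+1$,
$$\frac\Delta{t_z}\ge\frac{n_{i+\nu}}{n_{i+1}}\ge\frac{n_{i+\nu}}{n_{i+\nu-1}}\ge e^{s_{i+\nu}}\ge e^{s_\nu}.$$
Next, $|1-\bar\lambda z|\ge|z-\lambda|$ (because $\delta<1$) and $|1-\bar\lambda z|\ge1-|\lambda||z|\ge\max(t_z,t_\lambda)$. So $|1-\bar\lambda z|\ge\Delta$, and
$$1-\delta\le1-\delta^2=\frac{(1-|z|^2)(1-|\lambda|^2)}{|1-\bar\lambda z|^2}\le\frac{4t_zt_\lambda}{\Delta^2}.$$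
Therefore, using $\Delta\ge t_\lambda$,
$$\beta(z,\lambda)\ge\tfrac12\log\tfrac1{1-\delta}\ge\tfrac12\log\tfrac\Delta{t_z}+\tfrac12\log\tfrac\Delta{t_\lambda}-\log2\ge\tfrac{s_\nu}2-1 .$$
By (3), $\omega(\beta)\ge2\nu$, and $|g(z)-g(\lambda)|\le5+\omega(\beta)$. $\blacksquare$

**Example.** Let $n_1=4$, let $n_k$ be as in Lemma 2, and let
$$g_0=\sum_{k\ge1}z^{n_k}.$$
Here $|z|^{n_k}\le e^{-n_kt}$ and $n_k|z|^{n_k-1}\le n_k|z|^{n_k/2}\le n_ke^{-n_kt/2}$, so (4) holds and $g_0$ grows as slowly as we like. But by Proposition 1, $g_0$ lies in no $H^p$, since its coefficients do not tend to $0$. So $g_0$ is not a counterexample. We show next that it is far from $H^\infty$ in $\mathcal B$, because the method of proof will tell us how to modify it.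

## 3. Testing against positive densities

For $f$ analytic in $\mathbb D$ and a trigonometric polynomial $\tau$ put
$$\langle f,\tau\rangle=\sum_{j\ge0}\hat f(j)\hat\tau(-j)=\lim_{r\to1}\int f(re^{i\theta})\tau(\theta)\,dm .$$
The sum is finite, so the limit is clear. For example, $\langle f,e^{-ij\theta}\rangle=\hat f(j)$ for $j\ge0$, and $\langle f,e^{ij\theta}\rangle=0$ for $j\ge1$.

If $\mu\ge0$ is a trigonometric polynomial with $\int\mu\,dm=1$ and $h$ is bounded, then $|\langle h,\mu\rangle|\le\|h\|_\infty$. So we want densities $\mu_K$ with $\langle g,\mu_K\rangle\to\infty$ at a linear rate in $K$, while a function $E$ of small Bloch norm pairs with $\mu_K$ to at most a small multiple of $K$. Products of functions of widely separated frequencies do this. Two lemmas are needed.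

**Lemma 3 (independence).** Let $n_j,N_j\ge1$ be integers with $n_j>2\sum_{i<j}N_in_i$ for all $j$. If $F_1,\dots,F_K$ are trigonometric polynomials with $\deg F_j\le2N_j$, then
$$\int\prod_{j=1}^KF_j(n_j\theta)\,dm=\prod_{j=1}^K\hat F_j(0).\tag{5}$$

*Proof.* Expanding the product, we get the terms $\prod_j\hat F_j(l_j)\,e^{i(\sum_jl_jn_j)\theta}$ with $|l_j|\le2N_j$. We must see that $\sum_jl_jn_j=0$ only when all $l_j=0$. Otherwise let $j$ be the largest index with $l_j\ne0$. Then $n_j\le|l_jn_j|=|\sum_{i<j}l_in_i|\le2\sum_{i<j}N_in_i<n_j$, a contradiction. $\blacksquare$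

We recall **Bernstein's inequality** in two norms (Zygmund, *Trigonometric Series*, Ch. X): if $\tau$ is a trigonometric polynomial of degree $\le D$, then $\|\tau'\|_\infty\le D\|\tau\|_\infty$ and $\|\tau'\|_{L^1(m)}\le D\|\tau\|_{L^1(m)}$, where $\tau'=d\tau/d\theta$.

**Lemma 4 (one frequency block of a Bloch function).** Let $E\in\mathcal B$, $M\ge1$ an integer, and $\mu$ a trigonometric polynomial of degree $\le D\le M/2$ with $\|\mu\|_{L^1(m)}\le1$. Then $|\langle E,e^{-iM\theta}\mu\rangle|\le e^{3/2}\|E\|_{\mathcal B}$ and $\langle E,e^{iM\theta}\mu\rangle=0$.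

*Proof.* Let $E=\sum a_jz^j$. For the second claim, $\langle E,e^{iM\theta}\mu\rangle=\sum_{j\ge0}a_j\hat\mu(-M-j)=0$, since $M+j>D$. For the first,
$$\langle E,e^{-iM\theta}\mu\rangle=\sum_{j\ge0}a_j\hat\mu(M-j)=\sum_{|l|\le D}a_{M-l}\hat\mu(l).$$
The Bloch norm controls $E'$, so we insert the factor $M-l$ and divide it out again in $\mu$. Let $r=e^{-1/M}$ and
$$\eta=\sum_{|l|\le D}\frac{\hat\mu(l)}{(M-l)r^{M-l}}e^{il\theta}=\frac eM\sum_{|l|\le D}\Big(1-\frac lM\Big)^{-1}e^{-l/M}\hat\mu(l)e^{il\theta}.$$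
Since $re^{i\theta}E'(re^{i\theta})=\sum_jja_jr^je^{ij\theta}$, we have
$$\int re^{i\theta}E'(re^{i\theta})e^{-iM\theta}\eta(\theta)\,dm=\sum_{|l|\le D}(M-l)a_{M-l}r^{M-l}\hat\eta(l)=\langle E,e^{-iM\theta}\mu\rangle .$$
It remains to bound $\|\eta\|_1$ and $|zE'|$. The operator $-i\,d/d\theta$ multiplies the $l$-th coefficient by $l$. By Bernstein's inequality it has norm $\le D$ on trigonometric polynomials of degree $\le D$ with the $L^1$ norm. Expand $(1-l/M)^{-1}=\sum_{s\ge0}(l/M)^s$ and $e^{-l/M}=\sum_{s\ge0}(-l/M)^s/s!$. Since $D/M\le\frac12$, the corresponding multipliers have norms at most $\sum2^{-s}=2$ and $\sum2^{-s}/s!=e^{1/2}$. Hence $\|\eta\|_1\le\frac eM\cdot2\cdot e^{1/2}=\frac{2e^{3/2}}M$. Finally, for $|z|=r$,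
$$|zE'(z)|\le\frac r{1-r^2}\|E\|_{\mathcal B}=\frac{\|E\|_{\mathcal B}}{2\sinh(1/M)}\le\frac M2\|E\|_{\mathcal B}.$$
The product of the two bounds is $e^{3/2}\|E\|_{\mathcal B}$. $\blacksquare$

**Example continued: $g_0$ is far from $H^\infty$.** Let $\mu_K=\prod_{j=1}^K(1+\cos n_j\theta)\ge0$, a Riesz product. Since $\sum_{i<j}n_i\le n_j/7$, Lemma 3 applies with $N_j=1$, and $\int\mu_K\,dm=1$. For $k\le K$, (5) gives $\int e^{in_k\theta}\mu_K\,dm=\int e^{ix}(1+\cos x)\,dm=\frac12$. For $k>K$ the integral is $0$, since all frequencies are at least $n_k-\sum_{j\le K}n_j>0$. So $\langle g_0,\mu_K\rangle=K/2$.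

Now let $E\in\mathcal B$. We have $\langle E,\mu_0\rangle=E(0)$ for $\mu_0=1$, and $\mu_k-\mu_{k-1}=\mu_{k-1}\cdot\frac12(e^{in_k\theta}+e^{-in_k\theta})$, where $\deg\mu_{k-1}\le n_k/7$ and $\|\mu_{k-1}\|_1=1$. By Lemma 4, $|\langle E,\mu_k-\mu_{k-1}\rangle|\le\frac12e^{3/2}\|E\|_{\mathcal B}$, so $|\langle E,\mu_K\rangle|\le(1+\frac12e^{3/2}K)\|E\|_{\mathcal B}$. If $h\in H^\infty$ and $E=g_0-h$, then
$$\frac K2\le\|h\|_\infty+\Big(1+\frac12e^{3/2}K\Big)\|g_0-h\|_{\mathcal B}.$$
Divide by $K$ and let $K\to\infty$: $\|g_0-h\|_{\mathcal B}\ge e^{-3/2}$ for all $h\in H^\infty$.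

## 4. Cutting off where the test density does not look

The function $g_0$ leaves every $H^p$ because each $z^{n_k}$ has modulus $1$ on all of $\mathbb T$. But the test density $\mu_K$ favors the points where the earlier $\cos n_j\theta$ are near $1$. What $z^{n_k}$ does elsewhere seems to matter less. This suggests multiplying $z^{n_k}$ on $\mathbb T$ by low-frequency cut-offs which are small where some earlier $e^{in_j\theta}$ is not near $1$.

The first attempt is to fix one trigonometric polynomial $F$ of degree $N\ge1$ with $0\le F\le1$, put $q_k=e^{in_k\theta}\prod_{j<k}F(n_j\theta)$ with $n_k\ge8N\sum_{j<k}n_j$ and $n_k$ as in Lemma 2, and keep the Riesz products $\mu_K=\prod_{j\le K}(1+\cos n_j\theta)$. By (5) (with $N_j=N$), $\int|q_k|\,dm=\hat F(0)^{k-1}$. Since $F$ is not constant, $\hat F(0)<1$ and the sum of the $q_k$ converges in $L^1(m)$, as desired. But the pairing is destroyed. For $k\le K$, (5) gives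
$$\int q_k\mu_K\,dm=\tfrac12a^{k-1},\qquad a=\int F(x)(1+\cos x)\,dm ,$$
and for $k>K$ the integral vanishes because all frequencies are positive. Now $1-a=\int(1-F)(1+\cos x)\,dm>0$, since $1-F\ge0$ is continuous and not identically $0$. So $\langle\sum q_k,\mu_K\rangle\le\frac1{2(1-a)}$ for all $K$, and the test sees nothing. Each level loses a fixed proportion $1-a$ of the mass, and these losses multiply.

The point at which this breaks also shows what is needed. The density factor must be carried by the set where the cut-off equals $1$. So we take a cut-off $\chi$ and a density $\rho$ with $\chi=1$ on the support of $\rho$. Then $\int\chi\rho\,dm=1$ and nothing is lost. Such $\chi,\rho$ are not trigonometric polynomials, so at level $j$ we replace them by polynomials $\chi_j,\rho_j$ with error $4^{-j}$. The losses are then summable, and their product stays above $\frac13$. There is one price: $\rho$ has many Fourier coefficients, not just $\pm1$, and Lemma 4 is used once for each of them. The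 total cost per level is $e^{3/2}\sum_{l\ge1}\hat\rho(l)$, which is finite. This is the whole plan, and it gives the following result.

**Theorem 1.** Let $\omega:[0,\infty)\to[0,\infty)$ be any nondecreasing unbounded function. There is an analytic $g$ on $\mathbb D$ such that

- (i) $g\in BMOA$ and $\operatorname{Re}g\ge-4/3$ in $\mathbb D$;
- (ii) $|g(z)-g(\lambda)|\le7+\omega(\beta(z,\lambda))$ for all $z,\lambda\in\mathbb D$;
- (iii) $\|g-h\|_{\mathcal B}\ge1/64$ for every $h\in\mathcal B$ with $\sup_{\mathbb D}\operatorname{Re}h<\infty$, in particular for every $h\in H^\infty$.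

**Corollary (the answer to the problem).** The answer is no, under both hypotheses: there is $g\in BMOA\subset\bigcap_{0<p<\infty}H^p$ with $T_g$ quasi-nilpotent on every Bergman space and $g\notin\mathrm{Clos}(H^\infty)_{\mathcal B}$.

*Proof from Theorem 1.* Take $\omega(x)=\sqrt x$. Since $\sqrt x\le\frac1{4\varepsilon}+\varepsilon x$, (ii) gives (2) with $C(\varepsilon)=7+\frac1{4\varepsilon}$. The function $g$ is in $\mathcal B$ (Lemma 2, through which $g$ will be constructed), so $T_g$ is quasi-nilpotent on every $L^p_a$. The rest is (i) and (iii). $\blacksquare$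

The answer thus remains negative if one also requires $\operatorname{Re}g$ to be bounded below and replaces quasi-nilpotency by $|g(z)-g(\lambda)|\le C+\omega(\beta(z,\lambda))$ with any prescribed nondecreasing unbounded $\omega$. This is sharp: if $\omega$ is bounded, then (ii) with $\lambda=0$ forces $g\in H^\infty$. So within $BMOA$, no growth condition of type (ii), however slow, implies membership in $\mathrm{Clos}(H^\infty)_{\mathcal B}$ unless it already forces boundedness.

## 5. The cut-offs $\chi_j$, the densities $\rho_j$, and the frequencies $n_k$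

**Step 1: the two profiles.** The purpose is to fix $\chi$ and $\rho$ with $\chi=1$ on $\operatorname{supp}\rho$. Let $\chi,\rho$ be $2\pi$-periodic and continuous, given for $|\theta|\le\pi$ as follows: $\chi=1$ for $|\theta|\le\pi/4$, $\chi=0$ for $|\theta|\ge\pi/2$, linear in between, and
$$\rho(\theta)=8\Big(1-\frac{4|\theta|}\pi\Big)_+ .$$
Then $0\le\chi\le1$, $\hat\chi(0)=\frac1{2\pi}\left(\frac\pi2+\frac\pi4\right)=\frac38$, $\rho\ge0$ and $\hat\rho(0)=1$. For $l\ne0$, integration by parts gives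
$$\hat\rho(l)=\frac8\pi\int_0^{\pi/4}\Big(1-\frac{4\theta}\pi\Big)\cos l\theta\,d\theta=\frac{32}{\pi^2l}\int_0^{\pi/4}\sin l\theta\,d\theta=\frac{32}{\pi^2l^2}\Big(1-\cos\frac{l\pi}4\Big)=\Big(\frac{\sin(l\pi/8)}{l\pi/8}\Big)^2\ge0 .$$
The coefficients are summable and $\rho$ is continuous, so $\sum_l\hat\rho(l)=\rho(0)=8$. As $\hat\rho$ is even and $\hat\rho(0)=1$,
$$\sum_{l\ge1}\hat\rho(l)=\frac72 .\tag{6}$$
Also $\hat\rho(\pm1)\ge\big(1-\frac{(\pi/8)^2}6\big)^2\ge0.9$. Finally $\int(1-\chi)\rho\,dm=0$.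

**Step 2: polynomial versions.** The purpose is to make independence available, at summable cost. Let $\chi_j=\sigma_{N_j}\chi$ and $\rho_j=\sigma_{N_j}\rho$, where $\sigma_Nf=\sum_{|l|\le N}\left(1-\frac{|l|}{N+1}\right)\hat f(l)e^{il\theta}$ is the Fejér mean. By Fejér's theorem we may choose $N_j\ge9$ so large that $\|\chi_j-\chi\|_\infty\le4^{-j}$ and $\|\rho_j-\rho\|_\infty\le4^{-j}$. The Fejér kernel is positive of mass $1$, so
$$0\le\chi_j\le1,\quad\hat\chi_j(0)=\tfrac38,\quad\rho_j\ge0,\quad\hat\rho_j(0)=1,\quad0\le\hat\rho_j(l)\le\hat\rho(l),\quad\hat\rho_j(\pm1)\ge\tfrac9{10}\cdot0.9=0.81 .$$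
Put $a_j=\int\chi_j\rho_j\,dm\le1$. Using $\int(1-\chi)\rho\,dm=0$,
$$1-a_j=\int(1-\chi)(\rho_j-\rho)\,dm+\int(\chi-\chi_j)\rho_j\,dm\le2\cdot4^{-j}.$$
Since $\prod(1-u_j)\ge1-\sum u_j$ for $u_j\in[0,1]$, we get
$$\prod_{j\ge1}a_j\ge1-2\sum_{j\ge1}4^{-j}=\frac13 .\tag{7}$$

**Step 3: the frequencies.** The purpose is to make them sparse enough for Lemmas 2, 3 and 4 at once. With $s_k$ from (3) and $d_k=\sum_{j<k}N_jn_j$ (so $d_1=0$), let $n_1=4$ and choose inductively, for $k\ge2$, an integer $n_k$ with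
$$n_{k-1}\mid n_k,\qquad n_k\ge8d_k,\qquad n_k\ge e^{s_k}n_{k-1}.$$
A large multiple of $n_{k-1}$ will do. Since $d_k\ge n_{k-1}$, also $n_k\ge8n_{k-1}$. And $n_j>2d_j$ for all $j$, so Lemma 3 applies to $(n_j),(N_j)$.

**Step 4: the function $g$.** The purpose is to define $q_k$ and verify (4). On $\mathbb T$ put
$$W_k(\theta)=\prod_{j<k}\chi_j(n_j\theta)\in[0,1],\qquad q_k=e^{in_k\theta}W_k(\theta).$$
$W_k$ is a trigonometric polynomial of degree $\le d_k\le n_k/8$. So $q_k$ is the restriction to $\mathbb T$ of an analytic polynomial, also called $q_k$, with frequencies in $[n_k-d_k,n_k+d_k]$. On $\mathbb T$ we have $|q_k|\le1$, and by Bernstein's inequality $|q_k'|\le n_k+d_k\le2n_k$. The functions $q_k/z^{n_k-d_k}$ and $q_k'/z^{n_k-d_k-1}$ are polynomials, bounded on $\mathbb T$ by $1$ and $2n_k$. By the maximum principle the same bounds hold in $\mathbb D$. As $d_k\le n_k/8$ and $1\le n_k/4$, we have $n_k-d_k-1\ge n_k/2$. Hence, with $t=1-|z|$,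
$$|q_k(z)|\le|z|^{n_k/2}\le e^{-n_kt/2},\qquad|q_k'(z)|\le2n_k|z|^{n_k/2}\le2n_ke^{-n_kt/2}.$$
This is (4). Lemma 2 now gives that $g:=\sum_kq_k$ converges locally uniformly, that $g\in\mathcal B$, and that (ii) holds.

## 6. Mean oscillation and the real part

**Step 1: $g\in H^1$ with the expected boundary values.** The purpose is to be able to compute on $\mathbb T$. By (5), $\int|q_k|\,dm=\int W_k\,dm=(3/8)^{k-1}$. So $\sum q_k$ converges in $H^1$. Convergence in $H^1$ implies locally uniform convergence, so the sum is $g$, and $g\in H^1$. Since $\int\sum_k|q_k|\,dm<\infty$, the series $\sum q_k(e^{i\theta})$ converges absolutely for almost every $\theta$, and its sum is the boundary function of $g$.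

**Step 2: bounded mean oscillation.** The idea is that on an arc $I$, low frequencies are almost constant, while for high frequencies the geometric decay of the means starts afresh at scale $|I|$, because of the divisibility $n_{k-1}\mid n_k$. Let $I$ be an arc of length $|I|\le2\pi$, $\theta_0\in I$, and $c_I=\sum_{n_k\le1/|I|}q_k(e^{i\theta_0})$. On $I$,
$$\sum_{n_k\le1/|I|}|q_k(e^{i\theta})-q_k(e^{i\theta_0})|\le\sum_{n_k\le1/|I|}2n_k|I|\le\frac{16}7 .$$
Let $\kappa$ be the first index with $n_\kappa>1/|I|$. Lift $I$ to $\mathbb R$ and cover it by intervals $[2\pi l/n_\kappa,2\pi(l+1)/n_\kappa)$. Their total length is at most $|I|+4\pi/n_\kappa\le(1+4\pi)|I|$. For $k\ge\kappa$,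
$$|q_k|=W_k\le\prod_{\kappa\le j<k}\chi_j(n_j\theta).$$
Since $n_\kappa\mid n_j$ for $j\ge\kappa$, this product is $2\pi/n_\kappa$-periodic. Its mean over each covering interval is therefore its mean over the circle, which is $(3/8)^{k-\kappa}$ by (5). Hence
$$\frac1{|I|}\int_I|g-c_I|\,d\theta\le\frac{16}7+(1+4\pi)\sum_{k\ge\kappa}\Big(\frac38\Big)^{k-\kappa}=\frac{16}7+\frac85(1+4\pi).$$
The bound does not depend on $I$, so $g\in BMOA$.

**Step 3: $\operatorname{Re}g\ge-4/3$.** The idea is that once a term has negative real part at a point, all later terms are tiny there. On $\mathbb T$, $\operatorname{Re}q_k=W_k\cos(n_k\theta)$. If $\cos(n_k\theta)<0$, then $\chi(n_k\theta)=0$, so $\chi_k(n_k\theta)\le4^{-k}$, and $W_j(\theta)\le4^{-k}$ for all $j>k$. Fix $\theta$ in the set of full measure from Step 1 and let $k_1<k_2<\cdots$ be the indices with $\cos(n_k\theta)<0$. Then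
$$\operatorname{Re}\sum_kq_k(e^{i\theta})\ge-\sum_iW_{k_i}(\theta)\ge-1-\sum_{i\ge2}4^{-k_{i-1}}\ge-1-\frac13=-\frac43 .$$
Since $g\in H^1$ is the Poisson integral of its boundary values, $\operatorname{Re}g\ge-4/3$ in $\mathbb D$. This completes (i).

## 7. The distance to functions with real part bounded above

Let $\mu_0=1$ and $\mu_K=\prod_{j=1}^K\rho_j(n_j\theta)\ge0$. By (5), $\int\mu_K\,dm=1$. Moreover $\deg\mu_K\le d_{K+1}$.

**Step 1: $\langle g,\mu_K\rangle$ is real and at least $K/4$.** This is where $\chi=1$ on $\operatorname{supp}\rho$ pays off. Taylor coefficients pass to the limit under locally uniform convergence, and $\mu_K$ has finitely many frequencies, so $\langle g,\mu_K\rangle=\sum_k\int q_k\mu_K\,dm$. If $k>K$, all frequencies of $q_k\mu_K$ are at least $n_k-d_k-d_{K+1}\ge n_k-2d_k>0$, so the term vanishes. If $k\le K$, then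
$$q_k\mu_K=\big[e^{ix}\rho_k(x)\big]_{x=n_k\theta}\ \prod_{j<k}(\chi_j\rho_j)(n_j\theta)\prod_{k<j\le K}\rho_j(n_j\theta).$$
The factors have degrees at most $N_k+1\le2N_k$, $2N_j$ and $N_j$. So (5) applies, and by (7) and $a_j\le1$,
$$\int q_k\mu_K\,dm=\hat\rho_k(-1)\prod_{j<k}a_j\ge\frac{0.81}3>\frac14 .$$
Sum over $k\le K$.

**Step 2: $|\langle E,\mu_K\rangle|\le(1+16K)\|E\|_{\mathcal B}$ for all $E\in\mathcal B$.** The purpose is to show that passing from $\mu_{k-1}$ to $\mu_k$ costs a bounded amount. We have $\langle E,\mu_0\rangle=E(0)$ and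
$$\mu_k-\mu_{k-1}=\mu_{k-1}\sum_{1\le|l|\le N_k}\hat\rho_k(l)e^{iln_k\theta},\qquad\deg\mu_{k-1}\le d_k\le\frac{n_k}8,\quad\|\mu_{k-1}\|_{L^1(m)}=1 .$$
Apply Lemma 4 with $M=|l|n_k$ to each term: those with $l>0$ give $0$, those with $l<0$ give at most $\hat\rho_k(l)\,e^{3/2}\|E\|_{\mathcal B}$. By $\hat\rho_k(l)\le\hat\rho(l)$ and (6),
$$|\langle E,\mu_k-\mu_{k-1}\rangle|\le e^{3/2}\|E\|_{\mathcal B}\sum_{l\ge1}\hat\rho(l)=\tfrac72e^{3/2}\|E\|_{\mathcal B}<16\|E\|_{\mathcal B}.$$
Sum over $k\le K$ and add $|E(0)|\le\|E\|_{\mathcal B}$.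

**Step 3: conclusion.** The purpose is to let the two rates in $K$ compete. Let $h\in\mathcal B$ with $S=\sup_{\mathbb D}\operatorname{Re}h<\infty$, and $E=g-h\in\mathcal B$. Since $\mu_K\,dm$ is a probability measure,
$$\operatorname{Re}\langle h,\mu_K\rangle=\lim_{r\to1}\int\operatorname{Re}h(re^{i\theta})\,\mu_K\,dm\le S .$$
By Steps 1 and 2, for all $K$,
$$\frac K4\le\operatorname{Re}\langle h,\mu_K\rangle+\operatorname{Re}\langle E,\mu_K\rangle\le S+(1+16K)\|E\|_{\mathcal B}.$$
Divide by $K$ and let $K\to\infty$: $\|g-h\|_{\mathcal B}\ge\frac1{64}$. This is (iii), and Theorem 1 is proved. $\blacksquare$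

## 8. Pairing with trigonometric polynomials is the only obstruction

We found that $g$ is far from $H^\infty$ by pairing it with trigonometric polynomials. We now show that whenever a Bloch function cannot be approximated, some family of trigonometric polynomials detects it. For a trigonometric polynomial $\tau$ put
$$\|\tau\|_*=\sup\{|\langle f,\tau\rangle|:\|f\|_{\mathcal B}\le1\}.$$
For example $\|e^{-i\theta}\|_*=1$, since $|\hat f(1)|=|f'(0)|\le1$ with equality for $f=z$, while $\|e^{ij\theta}\|_*=0$ for $j\ge1$. So $\|\cdot\|_*$ is only a seminorm.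

**Theorem 2.** Let $g\in\mathcal B$ and $R,\varepsilon>0$. There is $h\in H^\infty$ with $\|h\|_\infty\le R$ and $\|g-h\|_{\mathcal B}\le\varepsilon$ if and only if
$$|\langle g,\tau\rangle|\le R\|\tau\|_{L^1(m)}+\varepsilon\|\tau\|_*\quad\text{for all trigonometric polynomials }\tau.\tag{D}$$
Hence $g\in\mathrm{Clos}(H^\infty)_{\mathcal B}$ if and only if for every $\varepsilon>0$ there is $R$ such that (D) holds.

For the $g$ of Theorem 1, Section 7 says that $\langle g,\mu_K\rangle\ge K/4$, $\|\mu_K\|_{L^1(m)}=1$ and $\|\mu_K\|_*\le1+16K$. So (D) fails for every $\varepsilon<1/64$ and every $R$.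

**Step 1: necessity.** This is the easy direction, used in Sections 3 and 7. Write $g=h+E$ with $\|h\|_\infty\le R$ and $\|E\|_{\mathcal B}\le\varepsilon$. Then $|\langle h,\tau\rangle|=\lim_{r\to1}|\int h(re^{i\theta})\tau\,dm|\le R\|\tau\|_{L^1(m)}$ and $|\langle E,\tau\rangle|\le\varepsilon\|\tau\|_*$.

**Step 2: $\|\cdot\|_*$ is finite.** The purpose is a uniform coefficient bound: if $\|f\|_{\mathcal B}\le1$, then $|\hat f(j)|\le e$ for all $j$. For $j=0,1$ this is clear, since $|f(0)|\le1$ and $|f'(0)|\le1$. For $j\ge2$, Cauchy's estimate for $f'$ on $|z|=r=1-\frac1j$ gives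
$$j|\hat f(j)|r^{j-1}\le\frac1{1-r^2}\le\frac1{1-r}=j,$$
and $r^{1-j}=\big(1+\frac1{j-1}\big)^{j-1}\le e$. So $\|\cdot\|_*$ is a finite seminorm on the space $\mathcal T$ of trigonometric polynomials, and $\|e^{-ij\theta}\|_*\le e$ for $j\ge0$.

**Step 3: splitting the functional.** Assume (D). The purpose is to split $\langle g,\cdot\rangle$ into one functional controlled by $R\|\cdot\|_1$ and another controlled by $\varepsilon\|\cdot\|_*$. On $\mathcal T\times\mathcal T$ consider the seminorm $p(\tau_1,\tau_2)=R\|\tau_1\|_{L^1(m)}+\varepsilon\|\tau_2\|_*$. By (D), the linear functional $(\tau,\tau)\mapsto\langle g,\tau\rangle$ on the diagonal is dominated by $p$. By the Hahn–Banach theorem it extends to a functional on $\mathcal T\times\mathcal T$ dominated by $p$. Such a functional has the form $\Phi_1(\tau_1)+\Phi_2(\tau_2)$, and setting one variable equal to $0$ we get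
$$|\Phi_1(\tau)|\le R\|\tau\|_{L^1(m)},\qquad|\Phi_2(\tau)|\le\varepsilon\|\tau\|_*,\qquad\langle g,\tau\rangle=\Phi_1(\tau)+\Phi_2(\tau).$$

**Step 4: $\Phi_1$ is a bounded analytic function.** Since $\mathcal T$ is dense in $L^1(m)$ and $(L^1)^*=L^\infty$, there is $h\in L^\infty$ with $\|h\|_\infty\le R$ and $\Phi_1(\tau)=\int h\tau\,dm$. For $j\ge1$ we have $\langle g,e^{ij\theta}\rangle=0$ and $\|e^{ij\theta}\|_*=0$, so $\Phi_2(e^{ij\theta})=0$, and therefore $\hat h(-j)=\Phi_1(e^{ij\theta})=0$. Hence $h\in H^\infty$.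

**Step 5: $\Phi_2$ is a function $E$ with $g=h+E$.** Let $c_j=\Phi_2(e^{-ij\theta})$ for $j\ge0$. By Step 2, $|c_j|\le e\varepsilon$, so $E=\sum_{j\ge0}c_jz^j$ is analytic in $\mathbb D$. Applying the identity of Step 3 to $\tau=e^{-ij\theta}$ gives $\hat g(j)=\hat h(j)+c_j$, that is, $g=h+E$.

**Step 6: $\|E\|_{\mathcal B}\le\varepsilon$.** The purpose is to read off the Bloch norm of $E$ by testing $\Phi_2$ on suitable polynomials. Fix $z\in\mathbb D$ and $|\alpha|=|\gamma|=1$, and put
$$\tau_N=\alpha+\gamma(1-|z|^2)\sum_{j=1}^Njz^{j-1}e^{-ij\theta}.$$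
If $\|f\|_{\mathcal B}\le1$, then $\langle f,\tau_N\rangle=\alpha f(0)+\gamma(1-|z|^2)\sum_{j=1}^Nj\hat f(j)z^{j-1}$, so by Step 2
$$|\langle f,\tau_N\rangle|\le|f(0)|+(1-|z|^2)|f'(z)|+e\sum_{j>N}j|z|^{j-1}\le1+e\sum_{j>N}j|z|^{j-1}.$$
The last sum does not depend on $f$ and tends to $0$ as $N\to\infty$, so $\limsup_N\|\tau_N\|_*\le1$. On the other hand $\Phi_2(\tau_N)=\alpha c_0+\gamma(1-|z|^2)\sum_{j=1}^Njc_jz^{j-1}$, so
$$|\alpha E(0)+\gamma(1-|z|^2)E'(z)|=\lim_N|\Phi_2(\tau_N)|\le\varepsilon .$$
Choosing the phases $\alpha,\gamma$ so that both terms are nonnegative gives $|E(0)|+(1-|z|^2)|E'(z)|\le\varepsilon$. As $z$ was arbitrary, $\|E\|_{\mathcal B}\le\varepsilon$.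

This proves the equivalence. For the last statement, $g\in\mathrm{Clos}(H^\infty)_{\mathcal B}$ means that for every $\varepsilon>0$ there is $h\in H^\infty$ with $\|g-h\|_{\mathcal B}\le\varepsilon$. With $R>0$ such that $\|h\|_\infty\le R$, this is the condition just shown to be equivalent to (D). $\blacksquare$
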